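\title{Long paths and long cycles in 3-connected graphs:\\ the coefficient $2/5$ is best possible}

\begin{abstract}
Let $c(G)$ and $p(G)$ be the numbers of vertices of a longest cycle and of a longest path of a graph $G$. Bondy and Locke proved that $c(G)\ge \frac25(p(G)-1)$ for every 3-connected graph $G$. We show that the coefficient $\frac25$ is best possible, even asymptotically and even for graphs of maximum degree~$4$. We also prove a weighted form of the lower bound with the same sharp constant: if $x$ and $y$ are joined by three internally disjoint paths and $P$ is any $x$--$y$ path with nonnegative edge weights, then some cycle through $x$ and $y$ contains at least two fifths of the weight of $P$.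
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$ let $c(G)$ be the number of vertices (equivalently, edges) of a longest cycle and $p(G)$ the number of vertices of a longest path, so that a longest path has $p(G)-1$ edges. A graph is \emph{3-connected} if it has at least four vertices and stays connected after the deletion of any set of at most two vertices.

Deleting an edge from a cycle leaves a path, so $c(G)\le p(G)$. In the other direction, a tree has long paths and no cycle, and it is connectivity that allows one to close up a long path. Dirac showed that $c(G)\ge 2(p(G)-1)^{1/2}$ for every 2-connected graph. For 3-connected graphs Bondy and Locke~\cite{BL} obtained the linear bound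
\begin{equation}\label{eq:BL}
c(G)\ge \tfrac25\,(p(G)-1),
\end{equation}
and Locke showed that $c(G)\ge\frac{2k-4}{3k-4}(p(G)-1)$ for every $k$-connected graph with $k\ge3$; for $k=3$ this is again \eqref{eq:BL}. Let $\alpha^*$ be the supremum of all real $\alpha$ such that $c(G)\ge\alpha(p(G)-1)$ holds for every 3-connected graph $G$. It is known that the coefficient cannot be greater than $\frac34$, so $\frac25\le\alpha^*\le\frac34$. The problem, taken from~\cite{HC}, is to decide whether $\alpha^*=\frac25$. The answer is yes.

\begin{theorem}\label{thm:upper}
For every $\varepsilon>0$ there are 3-connected graphs $G$ of maximum degree at most $4$, with $p(G)$ arbitrarily large, such that $c(G)<(\frac25+\varepsilon)(p(G)-1)$. Hence $\alpha^*\le\frac25$, and with \eqref{eq:BL}, $\alpha^*=\frac25$.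
\end{theorem}

Since $p(G)$ is unbounded in these examples, an additive constant does not help: for $\alpha>\frac25$ and any $K$, the inequality $c(G)\ge\alpha(p(G)-1)-K$ fails for some 3-connected graph $G$.

To see where the number $\frac25$ comes from, it is best to put weights on the edges of a path and to ask how much weight a cycle can collect. Our second result is a lower bound of this kind. Its proof does not use~\cite{BL}. Paths are \emph{internally disjoint} if they share no vertex other than their ends, and $w(F)$ denotes the total weight of an edge set, path or cycle~$F$.

\begin{theorem}\label{thm:lower}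
Let $x\ne y$ be vertices of a graph $G$ joined by three internally disjoint paths, let $P$ be any $x$--$y$ path in $G$, and let $w\colon E(P)\to[0,\infty)$. Then some cycle through both $x$ and $y$ contains edges of $P$ of total weight at least $\frac25w(P)$.
\end{theorem}

By Menger's theorem any two vertices of a 3-connected graph are joined by three internally disjoint paths. So Theorem~\ref{thm:lower}, applied to a longest path with $w\equiv1$, gives \eqref{eq:BL}; for the same reason Theorem~\ref{thm:upper} shows that its constant is best possible.

Two small graphs show what to expect. With only two internally disjoint paths nothing can be saved: in $K_4-xy$, with further vertices $a,b$, the only cycle through $x$ and $y$ is $xaybx$, and it misses the middle edge of $P=xaby$. With three paths, let $x$ and $y$ both be adjacent to $a,b,c$, add the edges $ab$ and $bc$, and let $P=xabcy$; this graph is the wheel with hub $b$ and rim $xaycx$. A cycle through $x$ and $y$ consists of two internally disjoint $x$--$y$ paths, each with an inner vertex in $\{a,b,c\}$, so it cannot contain both $ab$ and $bc$. Weight $1$ on these two edges shows that the constant in Theorem~\ref{thm:lower}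 is at most $\frac12$, and one might guess that such a conflict between two consecutive edges of $P$ is the worst that can happen. It is not. When $P$ also runs backward along one of the three disjoint paths, three parts of $P$ compete, and the constant drops to~$\frac25$.

Section~\ref{sec:frame} describes a weighted graph, the frame, in which this happens over and over. The weights must then be turned into vertices. Subdividing edges would destroy 3-connectivity, so Section~\ref{sec:gadgets} builds pieces that replace a vertex of degree~$3$ and are long for a cycle only if it uses one designated edge at that vertex. Section~\ref{sec:upper} assembles the graphs of Theorem~\ref{thm:upper}. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and can be read independently.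

\section{The frame}\label{sec:frame}

Let $N\ge3$. The \emph{frame} $\Gamma_N$ has the $3N+4$ vertices $x$, $y$, $v_1,\dots,v_{N+2}$, $b_1,\dots,b_N$, $a_2,\dots,a_{N+1}$ and the following edges (Figure~\ref{fig:frame}):
\begin{itemize}
\item the edges of the 4-cycles $Q_j=v_jb_jv_{j+2}a_{j+1}v_j$ for $1\le j\le N$;
\item $f_1=xb_1$, $f_j=a_jb_j$ for $2\le j\le N$, and $f_{N+1}=a_{N+1}y$;
\item $xv_1$, $xv_2$, $yv_{N+1}$, $yv_{N+2}$.
\end{itemize}
The vertices $x,y,a_j,b_j$ have degree $3$. The vertex $v_j$ lies on $Q_{j-2}$ and $Q_j$ when these exist, and where one of them does not exist it has an edge to $x$ or $y$ instead, so its degree is at most $4$. Put $e_j=v_jb_j$ and $e'_j=a_jv_{j+1}$; thus $e_j$ and $e'_{j+1}$ are opposite edges of $Q_j$. The path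
\[
P_N=x\,v_2b_2a_2\,v_3b_3a_3\cdots v_Nb_Na_N\,v_{N+1}\,y
\]
consists, apart from its first and last edge, of $N-1$ \emph{periods} $e_j,f_j,e'_j$ with $2\le j\le N$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.6,yscale=1.3,every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=6mm,font=\small}]
\foreach \n/\a/\b/\t in {x/0/1/x,y/7/1/y,v1/1/2/v_1,a2/2/2/a_2,b2/3/2/b_2,v4/4/2/v_4,a5/5/2/a_5,v2/2/1/v_2,a3/3/1/a_3,b3/4/1/b_3,v5/5/1/v_5,b1/2/0/b_1,v3/3/0/v_3,a4/4/0/a_4,b4/5/0/b_4,v6/6/0/v_6}
  \node (\n) at (\a,\b) {$\t$};
\draw (x)--(v1)--(a2) (b2)--(v4)--(a5)--(y) (v2)--(a3) (b3)--(v5)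
      (x)--(b1)--(v3)--(a4) (b4)--(v6)--(y) (v1)--(b1) (a5)--(v6);
\draw[line width=1.7pt] (x)--(v2)--(b2)--(a2)--(v3)--(b3)--(a3)--(v4)--(b4)--(a4)--(v5)--(y);
\end{tikzpicture}
\caption{The frame $\Gamma_4$. The three rows, together with $x$ and $y$, are three internally disjoint $x$--$y$ paths. The thick path $P_4$ changes rows, takes one step backward, changes rows again, and repeats.}\label{fig:frame}
\end{figure}

\begin{lemma}\label{lem:frame3}
The frame $\Gamma_N$ is 3-connected.
\end{lemma}

\begin{proof}
Consider the steps $v_i\to a_{i+1}\to b_{i+1}\to v_{i+3}$ for $1\le i\le N-1$, started by $x\to v_1$, $x\to v_2$, $x\to b_1\to v_3$ and ended by $v_N\to a_{N+1}\to y$, $v_{N+1}\to y$, $v_{N+2}\to y$. They form three internally disjoint $x$--$y$ paths that cover all vertices. Call the interiors of these paths \emph{rows}, numbered modulo $3$ so that $v_i$ lies in row $i$ and $a_i,b_i$ lie in row $i-1$. The edge $e_j$ joins rows $j$ and $j-1$, the edge $e'_j$ joins rows $j-1$ and $j+1$, and every vertex other than $x,y$ is an end of some $e_j$ or $e'_j$. So every vertex of a row has a neighbor in another row.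

Let $S$ be a set of at most two vertices, and call a component of a row minus $S$ a segment. Suppose first that $x,y\notin S$. Some row avoids $S$ and connects $x$ with $y$. A segment containing an end of its row is adjacent to $x$ or $y$. Any other segment lies between two vertices of $S$ in its row, so it has a neighbor in a row that avoids $S$, and that row is attached to $x$. Suppose next that $x\in S$ and $y\notin S$. A segment containing the last vertex of its row is adjacent to $y$. Any other segment shares its row with the second vertex of $S$, so it has a neighbor in a row that avoids $S$ and is attached to $y$. The case $y\in S$, $x\notin S$ is the same with first vertices in place of last ones. If $S=\{x,y\}$, the three rows are joined by $e_1$ and $e_2$.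
\end{proof}

Which weights on the three edges of a period are hardest for cycles? Four cycles settle this.

\begin{example}\label{ex:four}
Let $N$ be even. The paths $xv_1b_1v_3b_3\cdots v_{N+1}y$ and $xv_2b_2v_4b_4\cdots v_{N+2}y$ form a cycle $C_1$ that contains every $e_j$ and no other edge of a period. Replacing $v_jb_jv_{j+2}$ by $v_ja_{j+1}v_{j+2}$ throughout gives a cycle $C_2$ that contains exactly the edges $e'_j$ of the periods. The pieces $v_ja_{j+1}b_{j+1}v_{j+1}a_{j+2}b_{j+2}v_{j+4}$ with $j$ even are chained into two disjoint strands, one for each class of $j$ modulo $4$; for $N=4$ the strands are $xb_1v_1a_2b_2v_4a_5y$ and $xv_2a_3b_3v_3a_4b_4v_6y$. They form a cycle $C_3$ that contains every $f_j$, the $e_j$ with $j$ odd, and no $e'_j$. The map $x\leftrightarrow y$, $v_i\leftrightarrow v_{N+3-i}$, $b_j\leftrightarrow a_{N+2-j}$ is an automorphism that exchanges $e_j$ with $e'_{N+2-j}$ and $f_j$ with $f_{N+2-j}$; it turns $C_3$ into a cycle $C_4$ with every $f_j$ and every second $e'_j$.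

Give all $e_j$, $f_j$, $e'_j$ the weights $\alpha,\beta,\alpha'$. Up to bounded end effects, the four cycles collect $\alpha$, $\alpha'$, $\beta+\alpha/2$ and $\beta+\alpha'/2$ per period. The average of these numbers with coefficients $\frac3{10},\frac3{10},\frac2{10},\frac2{10}$ is $\frac25(\alpha+\beta+\alpha')$. So one of the cycles always collects two fifths of a period, and none of them collects more only if the four numbers are equal, that is, if $\alpha:\beta:\alpha'=2:1:2$.
\end{example}

Accordingly, let $w(e_j)=2$ for $1\le j\le N$, let $w(e'_j)=2$ and $w(f_j)=1$ for $2\le j\le N+1$, and let all other edges of $\Gamma_N$ have weight $0$. Then $w(P_N)=5(N-1)$. The point is that no cycle does better than the four cycles of the example.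

\begin{lemma}\label{lem:frameweight}
Every cycle $C$ of $\Gamma_N$ satisfies $w(C)\le 2N+15$.
\end{lemma}

\begin{proof}
We sweep through $\Gamma_N$ from $x$ to $y$. At each stage the swept part meets the rest in only three vertices, so $C$ is in one of few states, and we record the weight gained from one stage to the next. We treat $C$ as a set of edges. Put
\[
E_1=\{xv_1,xv_2,f_1\},\qquad E_{j+1}=E_j\cup E(Q_j)\cup\{f_{j+1}\}\quad(1\le j\le N).
\]
Then $w(E_1)=0$, $w(E_{j+1}\setminus E_j)=5$, and only $yv_{N+1}$ and $yv_{N+2}$ lie outside $E_{N+1}$. Write $b_{N+1}=y$. All edges at $x$ lie in $E_1$; all edges at $a_i$ are added at stage $i$; the edges at $b_i$ are added at stage $i$ (the edge $f_i$) and later; and the edges at $v_i$ toward $x$ are added at stage $\max(i-1,1)$, the others at stage $i+1$ or never. Hence the only vertices incident with edges both inside and outside $E_j$ are $v_j,v_{j+1},b_j$, and $f_j$ is the only edge of $E_j$ at~$b_j$.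

\emph{States.} Call $j$ \emph{active} if $\emptyset\ne C\cap E_j\ne C$. Let $d_j(v)\in\{0,1,2\}$ be the number of edges of $C\cap E_j$ at $v$, and let $\sigma_j=[d_j(v_j)\,d_j(v_{j+1})]$. For active $j$ the set $C\cap E_j$ is a nonempty union of disjoint paths. Their ends are the vertices with $d_j=1$; each such vertex has its second edge of $C$ outside $E_j$, so it is one of $v_j,v_{j+1},b_j$. The number of ends is even and positive, hence equal to two, and $C\cap E_j$ is a single path. Moreover $b_j$ is an end if and only if $f_j\in C$. Therefore
\[
\sigma_j\in\{[11],[10],[12],[01],[21]\},\qquad\text{and}\qquad f_j\in C\iff\sigma_j\ne[11].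
\]

\emph{Transitions.} Let $j$ and $j+1$ be active, and write $v=v_j$, $b=b_j$, $v'=v_{j+2}$, $a=a_{j+1}$, so that $vb$ and $v'a$ are the edges of weight $2$ of $Q_j=vbv'av$. No edge of $E_{j+1}\setminus E_j$ meets $v_{j+1}$, so the second digit of $\sigma_j$ is the first digit of $\sigma_{j+1}$; this leaves the eleven transitions of Table~\ref{tab:trans}. Every vertex has degree $0$ or $2$ in $C$, which determines the degrees in $C\cap Q_j$ as follows. The edges at $v$ outside $E_j$ are its two edges in $Q_j$, so $v$ has degree $1$, $0$, or one of $0,2$, according as the first digit of $\sigma_j$ is $1$, $2$, or $0$. The edges of $E_{j+1}$ at $v'$ are its two edges in $Q_j$, so the degree of $v'$ is the second digit of $\sigma_{j+1}$. The vertex $b$ has degree $1$ if $f_j\in C$ and degree $0$ or $2$ otherwise, and the same holds for $a$ with $f_{j+1}$.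

\begin{table}[ht]
\centering
\begin{tabular}{c|c|l|c|c}
$\sigma_j\to\sigma_{j+1}$ & degrees of $v,b,v',a$ & $C\cap Q_j$ & gain & bound\\ \hline
$[11]\to[11]$ & $1,*,1,*$ & $vbv'$ or $vav'$ & $2$ & $2$\\
$[11]\to[10]$ & $1,*,0,1$ & $va$ & $0+1$ & $1$\\
$[11]\to[12]$ & $1,*,2,1$ & $vbv'a$ & $4+1$ & $5$\\
$[10]\to[01]$ & $1,1,1,1$ & $va$ and $bv'$ & $0+1$ & $1$\\
$[12]\to[21]$ & $1,1,1,1$ & $va$ and $bv'$ & $0+1$ & $1$\\
$[01]\to[11]$ & $*,1,1,*$ & $bv'$ or $bvav'$ & $0$ or $4$ & $4$\\
$[01]\to[10]$ & $*,1,0,1$ & $bva$ & $2+1$ & $3$\\
$[01]\to[12]$ & $*,1,2,1$ & $bv'a$ & $2+1$ & $7$\\
$[21]\to[11]$ & $0,1,1,*$ & $bv'$ & $0$ & $0$\\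
$[21]\to[10]$ & $0,1,0,1$ & impossible & -- & --\\
$[21]\to[12]$ & $0,1,2,1$ & $bv'a$ & $2+1$ & $3$
\end{tabular}
\caption{The transitions. A star means $0$ or $2$. The gain is $w(C\cap(E_{j+1}\setminus E_j))$, the summand $1$ coming from $f_{j+1}$, and the bound is the right side of \eqref{eq:phi}.}\label{tab:trans}
\end{table}

When exactly two of the four degrees equal $1$, the set $C\cap Q_j$ is one of the two arcs of $Q_j$ between these two vertices, and the other two degrees decide which arcs are possible. When all four degrees equal $1$, it is one of the matchings $\{vb,v'a\}$ and $\{va,bv'\}$. Here $\sigma_j$ is $[10]$ or $[12]$, so the path $C\cap E_j$ has ends $v$ and $b$. The edge $vb$ would close it into a cycle, which would be all of $C$, although $v'a\in C$. So the heavy matching is excluded; this is the one place where we use that $C$ is a single cycle.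

Single gains are as large as $5$, but a large gain must be paid for before or after. A potential on the states keeps this account: let
\[
\varphi[11]=0,\quad\varphi[10]=-1,\quad\varphi[01]=-2,\quad\varphi[12]=3,\quad\varphi[21]=2 .
\]
The last two columns of the table show that
\begin{equation}\label{eq:phi}
w\bigl(C\cap(E_{j+1}\setminus E_j)\bigr)\le 2+\varphi(\sigma_{j+1})-\varphi(\sigma_j).
\end{equation}
(The loops $[11]\to[11]$, $[10]\to[01]\to[10]$ and $[12]\to[21]\to[12]$, each with average gain $2$, are the patterns of the cycles in Example~\ref{ex:four}.)

\emph{Summation.} The sets $E_j$ increase, so the active indices form an interval. Suppose no index is active. The two edges outside $E_{N+1}$ contain no cycle, so there is a least $j$ with $C\cap E_j\ne\emptyset$. Then $C\subseteq E_j$, and $j\ne1$ because $E_1$ is a star; thus $C\subseteq E_j\setminus E_{j-1}$ and $w(C)\le5$. Otherwise let $s\le t$ be the first and the last active index. We have $w(C\cap E_s)\le5$, since $w(E_1)=0$ and $C\cap E_{s-1}=\emptyset$ if $s\ge2$. We have $w(C\setminus E_t)\le5$, since $C\subseteq E_{t+1}$ if $t\le N$ and the edges outside $E_{N+1}$ have weight $0$. Summing \eqref{eq:phi} over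 $s\le j<t$ and using $t-s\le N$ and $\max\varphi-\min\varphi=5$, we get
\[
w(C)\le10+2(t-s)+\varphi(\sigma_t)-\varphi(\sigma_s)\le 2N+15.\qedhere
\]
\end{proof}

Since $(2N+15)/(5(N-1))\to\frac25$, the frames with the paths $P_N$ already show directly that the constant in Theorem~\ref{thm:lower} cannot be raised.

\section{One-sided gadgets}\label{sec:gadgets}

\subsection{Replacing a vertex of degree three}

Let $G_1,G_2$ be disjoint graphs and let $z_i\in V(G_i)$ have degree $3$, with neighbors $u_1,u_2,u_3$ of $z_1$ and $u'_1,u'_2,u'_3$ of $z_2$. The \emph{star product} is obtained from $(G_1-z_1)\cup(G_2-z_2)$ by adding the edges $u_1u'_1,u_2u'_2,u_3u'_3$. We say that $z_1$ is \emph{replaced by} $G_2-z_2$. Every remaining vertex keeps its degree. For $G_2=K_4$ the vertex $z_1$ is replaced by a triangle.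

\begin{lemma}\label{lem:star}
If $G_1$ and $G_2$ are 3-connected, then so is their star product $G$.
\end{lemma}

\begin{proof}
Let $V_i=V(G_i)\setminus\{z_i\}$ and let $S\subseteq V(G)$ with $|S|\le2$. If $S\subseteq V_1$, then $V_2$ induces the connected graph $G_2-z_2$, and contracting it to a vertex turns $G-S$ into the connected graph $G_1-S$; so $G-S$ is connected. The case $S\subseteq V_2$ is symmetric. If $S=\{s_1,s_2\}$ with $s_i\in V_i$, then both graphs $G_i-z_i-s_i$ are connected, and one of the three disjoint edges $u_ku'_k$ avoids $S$ and joins them.
\end{proof}

A piece inserted in this way can be visited only once.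

\begin{lemma}\label{lem:once}
Let $X$ be a set of vertices of a graph such that exactly three edges leave $X$ and their ends in $X$ are distinct. Let $W$ be a path with both ends outside $X$ or a cycle not contained in $X$. If $W$ meets $X$, then it meets $X$ in a single path, which joins the ends in $X$ of the two leaving edges used by $W$.
\end{lemma}

\begin{proof}
Each maximal subpath of $W$ inside $X$ is preceded and followed on $W$ by a leaving edge, and different maximal subpaths use different leaving edges. There are only three.
\end{proof}

A \emph{gadget} is a graph $D=F-r$, where $F$ is 3-connected and $r$ is a vertex of degree $3$ whose neighbors, the \emph{poles} of $D$, are labeled $o,p,q$. A \emph{passage} is a path in $D$ joining two distinct poles. The gadget has \emph{type} $(h,\lambda)$ if every passage has at most $h$ vertices, some $o$--$p$ passage has exactly $h$ vertices, and every $p$--$q$ passage has at most $\lambda$ vertices. The triangle $K_4-r$ has type $(3,3)$. If $D$ has replaced a vertex of degree $3$, then by Lemma~\ref{lem:once} a cycle not contained in $D$ has at most $h$ vertices in $D$, and at most $\lambda$ if it avoids the leaving edge at $o$.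 So a gadget with $\lambda$ much smaller than $h$ acts as a weight $h$ on the edge at $o$. We construct such gadgets by an operation that roughly halves the ratio $\lambda/h$.

\subsection{The ladder}

For $n\ge1$ the \emph{ladder} $L_n$ has the vertices $r$, the \emph{hubs} $A_0,\dots,A_n,B_1,\dots,B_n$, and $Y_1,Y'_1,\dots,Y_n,Y'_n$. Each of $Y_i,Y'_i$ is adjacent exactly to $A_{i-1},A_i,B_i$, the hubs of \emph{unit} $i$; there are the edges $B_iB_{i+1}$ for $1\le i<n$; and $r$ is adjacent to $A_0,A_n,B_n$ (Figure~\ref{fig:ladder}). All degrees are $3$ or $4$, and $r$ and the $Y$-vertices have degree~$3$.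

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,fill=white,inner sep=1pt,minimum size=6.5mm,font=\small}]
\foreach \i in {0,1,2,3} \node (A\i) at (3*\i,0) {$A_{\i}$};
\foreach \i in {1,2,3} {
  \node (B\i) at (3*\i-1.5,2.3) {$B_{\i}$};
  \node (Y\i) at (3*\i-2.2,1.2) {$Y_{\i}$};
  \node (Z\i) at (3*\i-0.8,1.2) {$Y'_{\i}$}; }
\foreach \i/\j in {1/0,2/1,3/2} {
  \draw (Y\i)--(A\i) (Z\i)--(A\j);
  \draw[line width=1.7pt] (A\j)--(Y\i)--(B\i)--(Z\i)--(A\i); }
\draw (B1)--(B2)--(B3);
\draw[dashed] (A0)--(-1.1,0) (A3)--(10.1,0) (B3)--(10.1,2.3);
\end{tikzpicture}
\caption{The graph $L_3-r$; the dashed edges lead to $r$. The thick path from $A_0$ to $A_3$ visits every vertex and uses, at each $Y$-vertex, the edge to a vertex $B_i$.}\label{fig:ladder}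
\end{figure}

In $L_n-r$ a path from $A_0$ to $A_n$ has to cross each unit once and can afford to visit both of its $Y$-vertices. A path from $A_n$ to $B_n$ starts and ends on the right; to reach the left it must cross a unit twice, and one of the crossings uses no $Y$-vertex. For $n=2$, the path $A_2Y_2A_1Y_1A_0Y'_1B_1B_2$ loses $Y'_2$, and it passes $Y_2$ without using the edge $Y_2B_2$. Lemma~\ref{lem:ladder} shows that both features are forced.

\begin{lemma}\label{lem:ladder3}
The ladder $L_n$ is 3-connected.
\end{lemma}

\begin{proof}
Let $|S|\le2$. Every $Y$-vertex outside $S$ has three hub neighbors, one of which is outside $S$, so it suffices to connect the remaining hubs and $r$ in $L_n-S$. If $S=\{Y_i,Y'_i\}$, then $A_0,\dots,A_{i-1}$ are connected through the units below $i$ and reach $r$ from $A_0$; the hubs $A_i,\dots,A_n$ are connected through the units above $i$ and reach $r$ from $A_n$; and the path $B_1\cdots B_n$ reaches $r$ from $B_n$.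

Otherwise each unit keeps a $Y$-vertex, which connects the remaining hubs of the unit. Let $M$ be the graph on the hubs and $r$ with the edges $A_{i-1}A_i$, $A_{i-1}B_i$, $A_iB_i$, $B_iB_{i+1}$, $rA_0$, $rA_n$, $rB_n$. The ends of each edge of $M-S$ are connected in $L_n-S$, so it suffices to show that $M-S$ is connected. Let $K$ be the cycle $rA_0A_1\cdots A_nr$ of $M$. If $S$ contains at most one vertex of $K$, then $K-S$ is connected, and each $B_i$ has a neighbor on it, namely $A_{i-1}$ or $A_i$. If $S$ contains two vertices of $K$, then the path $B_1\cdots B_n$ is intact, and every vertex of $K$ has a neighbor on it.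
\end{proof}

\begin{lemma}\label{lem:ladder}
Let $D$ be a gadget of type $(h,\lambda)$. In $L_n$ replace each $Y_i$ by a copy of $D$ with $o,p,q$ joined to $B_i,A_{i-1},A_i$, and each $Y'_i$ by a copy with $o,p,q$ joined to $B_i,A_i,A_{i-1}$, respectively. Deleting $r$ gives a gadget $D'$ with poles $o'=A_0$, $p'=A_n$, $q'=B_n$ of type
\[
(h',\lambda')=(2nh+2n+1,\ n\lambda+2h+2n+1).
\]
\end{lemma}

\begin{proof}
The graph obtained before deleting $r$ is 3-connected by Lemmas~\ref{lem:star} and~\ref{lem:ladder3}, so $D'$ is a gadget. A passage of $D'$ has its ends outside the $2n$ copies, so by Lemma~\ref{lem:once} it has at most $h$ vertices in each copy; it also contains at most $2n+1$ hubs, so at most $h'$ vertices in all. The route $A_0Y_1B_1Y'_1A_1Y_2B_2Y'_2A_2\cdots A_n$ passes each copy between its poles $o$ and $p$ and contains every hub. Taking in each copy an $o$--$p$ passage with $h$ vertices gives an $o'$--$p'$ passage with exactly $h'$ vertices.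

Let $W$ be an $A_n$--$B_n$ path in $D'$. By Lemma~\ref{lem:once}, contracting the copies turns $W$ into an $A_n$--$B_n$ path $\overline W$ in $L_n-r$. The neighbors of $A_n$ in $L_n-r$ are $Y_n,Y'_n$, so there is a least $k$ such that $\overline W$ contains $Y_k$ or $Y'_k$. Fix $i$ with $k<i\le n$ and let
\[
U=\{A_0,\dots,A_{i-2},B_1,\dots,B_{i-1}\}\cup\{Y_l,Y'_l:l<i\}.
\]
In $L_n-r$ the edges leaving $U$ are $Y_{i-1}A_{i-1}$, $Y'_{i-1}A_{i-1}$ and $B_{i-1}B_i$. The path $\overline W$ meets $U$ and has both ends outside $U$. A maximal subpath of $\overline W$ in $U$ is continued on its two sides to two different vertices outside $U$, which must be $A_{i-1}$ and $B_i$. Since it needs the edge $B_{i-1}B_i$, there is only one such subpath. So $\overline W$ contains a path $J$ from $A_{i-1}$ through $U$ to $B_i$, and all vertices of $\overline W$ in $U$ lie on $J$.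

The vertex $A_{i-1}$ is not an end of $\overline W$, so it has a second neighbor $Y$ on $\overline W$. It is not on $J$, for then $\overline W$ would contain a cycle; hence $Y\in\{Y_i,Y'_i\}$. The other neighbor of $Y$ on $\overline W$ is not $B_i$, since $J$ and $B_iYA_{i-1}$ form a cycle; so it is $A_i$. If the second $Y$-vertex $Y^*$ of unit $i$ were on $\overline W$, its neighbors on $\overline W$ would be $A_i$ and $B_i$, because $A_{i-1}$ already has two, and $J$ and $B_iY^*A_iYA_{i-1}$ would form a cycle in $\overline W$. Thus $W$ meets exactly one copy in unit $i$, between the poles joined to $A_{i-1}$ and $A_i$. These are $p$ and $q$, so $W$ has at most $\lambda$ vertices there. Unit $k$ contributes at most $2h$ vertices of copies and the units below $k$ none. With the hubs, $W$ has at most $(n-k)\lambda+2h+2n+1\le\lambda'$ vertices.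
\end{proof}

The frame needs the weights $1$ and $2$, so we need two gadgets, one twice as long as the other.

\begin{lemma}\label{lem:two}
For every $\delta>0$ there are gadgets $D_i=F_i-r_i$ of types $(h_i,\lambda_i)$, $i=1,2$, with $F_1,F_2$ of maximum degree at most $4$, such that $h_2=2h_1-1$, $h_1\ge1/\delta$ and $\lambda_1,\lambda_2\le\delta h_1$.
\end{lemma}

\begin{proof}
Fix an integer $m\ge\max(1,5/\delta)$ and apply Lemma~\ref{lem:ladder} repeatedly with $n=m$, starting from the triangle. Star products preserve degrees, so all graphs have maximum degree at most $4$. In each step $h'>2mh$, so $h\to\infty$, and the ratio $\rho=\lambda/h$ satisfies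
\[
\rho'\le\frac{m\lambda+2h+2m+1}{2mh}\le\frac\rho2+\frac1m+\frac3{2h}.
\]
Once $h\ge6m$, the last term is at most $\frac1{4m}$, and then $\rho'-\frac5{2m}\le\frac12\bigl(\rho-\frac5{2m}\bigr)$. After finitely many steps we therefore reach a gadget $D$ of type $(h,\lambda)$ with $h\ge6m$ and $\lambda/h\le3/m$. Apply Lemma~\ref{lem:ladder} to $D$ with $n=m$ to get $D_1$ and with $n=2m$ to get $D_2$. Then $h_1=2m(h+1)+1\ge1/\delta$ and $h_2=4m(h+1)+1=2h_1-1$. Finally $\lambda_1\le\lambda_2=2m\lambda+2h+4m+1$, and
\[
\frac{\lambda_2}{h_1}\le\frac{2m\lambda+2h+4m+1}{2mh}\le\frac3m+\frac1m+\frac5{2h}\le\frac5m\le\delta.\qedhere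
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:upper}}\label{sec:upper}

Let $\varepsilon>0$, put $\delta=\varepsilon/2$, and take $D_1,D_2$ from Lemma~\ref{lem:two}. Each weighted edge of a period needs a vertex of degree $3$ of its own, at which a gadget is inserted with its pole $o$ on that edge. Replacing $a_j$ and $b_j$ by triangles provides such vertices. For $N\ge3$ we obtain $G_N$ from $\Gamma_N$ by the following replacements, for each $j$ with $2\le j\le N$.
\begin{itemize}
\item Replace $b_j$ by a triangle $b_j^eb_j^fb_j^0$, where $b_j^e$ receives the edge $e_j$, $b_j^f$ the edge $f_j$, and $b_j^0$ the edge to $v_{j+2}$. Replace $b_j^e$ by a copy of $D_2$ with $o$ on $e_j$ and $p,q$ joined to $b_j^f,b_j^0$. Then replace $b_j^f$ by a copy of $D_1$ with $o$ on $f_j$, $p$ joined to the pole $p$ of the copy of $D_2$, and $q$ joined to $b_j^0$. Let $X_j$ be the set of vertices that have taken the place of $b_j$.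
\item Replace $a_j$ by a triangle $a_j^ea_j^fa_j^0$, where $a_j^e$ receives the edge $e'_j$, $a_j^f$ the edge $f_j$, and $a_j^0$ the edge to $v_{j-1}$. Replace $a_j^e$ by a copy of $D_2$ with $o$ on $e'_j$ and $p,q$ joined to $a_j^f,a_j^0$. Let $X'_j$ be the set of vertices that have taken the place of $a_j$.
\end{itemize}
By Lemmas~\ref{lem:frame3} and~\ref{lem:star} the graph $G_N$ is 3-connected, and its maximum degree is at most $4$. The vertices outside the copies are the $N+6$ vertices $x,y,b_1,a_{N+1},v_1,\dots,v_{N+2}$ and the $3(N-1)$ vertices $b_j^0,a_j^f,a_j^0$; these are $4N+3$ vertices.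

\emph{A long path.} For $j=2,\dots,N$ go from $v_j$ through the copy of $D_2$ in $X_j$ from $o$ to $p$, through the copy of $D_1$ from $p$ to $o$, to $a_j^f$, through the copy of $D_2$ in $X'_j$ from $p$ to $o$, and to $v_{j+1}$, using $o$--$p$ passages with $h_2,h_1,h_2$ vertices. This path has $N+(N-1)(2h_2+h_1+1)$ vertices, and $h_2=2h_1-1$ gives
\begin{equation}\label{eq:p}
p(G_N)-1\ge(N-1)(2h_2+h_1+2)=5h_1(N-1).
\end{equation}

\emph{Cycles.} Let $C$ be a cycle of $G_N$. If $C$ lies inside one of the sets $X_j,X'_j$, its length is at most $M=|V(D_1)|+|V(D_2)|+2$, which does not depend on $N$. Otherwise, by Lemma~\ref{lem:once}, $C$ meets each of these sets in at most one path. The edges of $G_N$ that are not inside such a set correspond bijectively to the edges of $\Gamma_N$. Contracting the sets therefore turns $C$ into a closed walk in $\Gamma_N$ with at least one edge and without repeated edges or vertices, that is, into a cycle $\overline C$. The leaving edges at the poles $o$ of the three copies of period $j$ are $e_j,f_j,e'_j$. So $C$ has at most $h_2\le h_1w(e_j)$ vertices in the first copy if $e_j\in\overline C$ and at most $\lambda_2$ otherwise; at most $h_1=h_1w(f_j)$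 in the second if $f_j\in\overline C$ and at most $\lambda_1$ otherwise; and at most $h_2\le h_1w(e'_j)$ in the third if $e'_j\in\overline C$ and at most $\lambda_2$ otherwise. By Lemma~\ref{lem:frameweight},
\begin{equation}\label{eq:c}
|V(C)|\le h_1(2N+15)+(N-1)(2\lambda_2+\lambda_1)+4N+3 .
\end{equation}

\emph{The ratio.} By \eqref{eq:p}, $p(G_N)\to\infty$ and $M/(p(G_N)-1)\to0$ as $N\to\infty$. With \eqref{eq:c},
\[
\limsup_{N\to\infty}\frac{c(G_N)}{p(G_N)-1}\le\frac{2h_1+2\lambda_2+\lambda_1+4}{5h_1}\le\frac25+\frac{3\delta}5+\frac{4\delta}5<\frac25+\varepsilon .
\]
So $G_N$ has the required property for all large $N$. As $\varepsilon$ is arbitrary, $\alpha^*\le\frac25$, and \eqref{eq:BL} gives $\alpha^*=\frac25$. \qed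

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:lower}

If $xy$ is an edge and $P\ne xy$, then $P+xy$ is a cycle containing $P$. If $P=xy$, then $P$ and another one of the three $x$--$y$ paths form such a cycle. So we assume that $x$ and $y$ are not adjacent. We shall construct ten cycles through $x$ and $y$, not necessarily distinct, such that every edge of $P$ lies on at least four of them. The weights they collect then sum to at least $4w(P)$, and one of them collects at least $\frac25w(P)$.

\subsection{Lanes, ears and the plan}

Fix three internally disjoint $x$--$y$ paths $R_1,R_2,R_3$, the \emph{lanes}; their choice is made in Section~\ref{sub:cost}. Lanes are directed from $x$ to $y$, and $R[u,v]$ is the part of a lane $R$ from $u$ to $v$. Cut $P$ at all its vertices that lie on lanes. Each piece, or \emph{item}, is either a single edge of a lane (a \emph{lane item}) or an \emph{ear}: a subpath of $P$ with at least one edge, no edge on a lane, both ends on lanes and no inner vertex on a lane.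

Any two lanes form a cycle through $x$ and $y$. Imagine two travelers moving from $x$ to $y$ on two lanes, with the third lane empty. At an ear between an occupied lane and the empty lane, a traveler may switch along the ear. If the two routes stay disjoint, they form a cycle that contains the ears used and the lane items passed. There are two difficulties. First, the travelers must meet the ears in an order compatible with all three lanes, and for arbitrary lanes there is no reason for such an order to exist. Second, a lane must not be entered at the vertex where it has been left: in the wheel of the introduction, with lanes $xay$, $xby$, $xcy$ and the lane $xay$ empty, switching along $ba$ and then along $cb$ produces the routes $xbay$ and $xcby$, which share $b$. The first difficulty is removed by choosing lanes that overlap $P$ in an optimal way; the second is handled by bookkeeping.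

\subsection{Lanes of minimum cost}\label{sub:cost}

Let $\kappa(uv)=0$ for the edges of $P$ and $\kappa(uv)=1$ for all other edges, and choose the lanes with minimum total cost $\kappa(R_1)+\kappa(R_2)+\kappa(R_3)$. Optimality yields a clock: each lane waits at its vertex $v$ during an interval $I(v)$, edges of $P$ take no time, other edges take one unit, and there is a moment at which both ends of an ear are occupied.

\begin{lemma}\label{lem:clock}
There are an integer $n\ge1$ and, for each vertex $v$ on a lane, a closed interval $I(v)$ with integer endpoints, such that $I(x)=\{0\}$, $I(y)=\{n\}$ and: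
\begin{itemize}
\item[(a)] if $v$ is the successor of $u$ on a lane, then $\min I(v)=\max I(u)+\kappa(uv)$;
\item[(b)] if $u$ is strictly before $v$ on a lane $R$, then $\min I(v)\ge\max I(u)+\kappa(R[u,v])$;
\item[(c)] the ends $u,v$ of an ear are inner vertices of different lanes, and $I(u)\cap I(v)\ne\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
Form a directed network with nodes $x^+$, $y^-$ and $v^-,v^+$ for $v\ne x,y$. It has arcs $v^-\to v^+$ of capacity $1$ and cost $0$, and for each ordered pair $(u,v)$ of adjacent vertices with $u\ne y$, $v\ne x$ an arc $u^+\to v^-$ of infinite capacity and cost $\kappa(uv)$. A \emph{flow} assigns to each arc a nonnegative integer not exceeding its capacity, with inflow equal to outflow at all nodes other than $x^+,y^-$ and with outflow $3$ at $x^+$; its cost is the sum of flow times cost over the arcs. We use three standard facts. (i) Every flow is a sum of unit flows along three directed $x^+$--$y^-$ paths and some directed cycles. (ii) The \emph{residual network} of a flow has an arc $s\to s'$ of cost $\gamma$ for each arc $s\to s'$ of cost $\gamma$ with flow below capacity, and an arc $s'\to s$ of cost $-\gamma$ for each such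 arc with positive flow; pushing one unit around a directed cycle of the residual network gives a flow whose cost differs by the cost of the cycle. (iii) If a digraph with integer costs has no directed cycle of negative cost, then the minimum cost $\pi(s)$ of a directed walk ending at $s$ is a finite integer, and $\pi(s')\le\pi(s)+\gamma$ for each arc $s\to s'$ of cost $\gamma$.

The lanes define a flow $g$. In a decomposition (i) of any flow, the three paths correspond to internally disjoint $x$--$y$ paths of $G$ of the same cost, because of the capacities $1$ and $xy\notin E(G)$, and the cycles have nonnegative cost. So $g$ has minimum cost, by (ii) its residual network has no negative cycle, and (iii) provides $\pi$, which we shift so that $\pi(x^+)=0$. Reading off the residual arcs, we get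
\begin{align}
&\pi(v^-)\le\pi(u^+)+\kappa(uv)\ \text{ for each arc } u^+\to v^-,\text{ with equality if it carries flow},\label{eq:pi1}\\
&\pi(v^-)\le\pi(v^+)\ \text{ for inner vertices of lanes},\quad\pi(v^+)\le\pi(v^-)\ \text{ for } v \text{ on no lane}.\label{eq:pi2}
\end{align}
Put $n=\pi(y^-)$, $I(x)=\{0\}$, $I(y)=\{n\}$, and $I(v)=[\pi(v^-),\pi(v^+)]$ for inner vertices of lanes. Then (a) is the case of equality in \eqref{eq:pi1}, and (b) follows by summing (a) along $R[u,v]$. Only one edge of $P$ meets $x$, so some lane has positive cost, and (b) with $u=x$, $v=y$ gives $n\ge1$.

For (c), let $u=z_0,z_1,\dots,z_k=v$ be an ear, read in either direction subject to $u\ne y$ and $v\ne x$. Its edges have cost $0$ and its inner vertices are on no lane, so \eqref{eq:pi1} and \eqref{eq:pi2} give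
\[
\min I(v)=\pi(z_k^-)\le\pi(z_{k-1}^+)\le\pi(z_{k-1}^-)\le\dots\le\pi(z_0^+)=\max I(u).
\]
If both ends lie on one lane $R$, name them so that $u$ is before $v$. Then (b) forces $\kappa(R[u,v])=0$, so $R[u,v]\subseteq P$, and $R[u,v]$ and the ear form a cycle in the path $P$, which is absurd. As $x$ and $y$ lie on every lane, they are not ends of ears. For ends on different lanes the inequality holds in both directions, so $\min I(v)\le\max I(u)$ and $\min I(u)\le\max I(v)$, and the intervals meet.
\end{proof}

In the wheel the lanes are forced, and $n=2$, $I(a)=[0,1]$, $I(b)=\{1\}$, $I(c)=[1,2]$ have the properties of the lemma.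

\subsection{How $P$ moves through time}

Give each ear with ends $u,v$ an integer \emph{time} in $I(u)\cap I(v)$, and each lane item $uv$, with $u$ before $v$, the time $\max I(u)=\min I(v)$. So the time of an item lies in the intervals of both its ends. By Lemma~\ref{lem:clock}(c) the first and the last item of $P$ are lane items, of times $0$ and $n$. Along $P$ the time need not increase, and we must find out how it can go back.

The common vertex $z$ of two consecutive items is a \emph{junction}; it is an inner vertex of exactly one lane. It \emph{crosses} each half-integer $\tau\in\mathbb Z+\frac12$ strictly between the times of the two items, and then $\tau\in I(z)$. A lane has at most one vertex whose interval contains $\tau$: if $u$ is before $v$ and both do, then $\tau\le\max I(u)\le\min I(v)\le\tau$, although $\max I(u)$ is an integer. Since the times along $P$ go from $0$ to $n$, each half-integer $\tau\in(0,n)$ is crossed an odd number of times, hence by one junction ($\tau$ is \emph{simple}) or by three junctions, one on each lane ($\tau$ is \emph{triple}). For simple $\tau$ the lane of the junction is the lane \emph{current at $\tau$}.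

For integers $0\le t\le n$ and $h\in\{1,2,3\}$ let $S_h^t=\{v\in V(R_h):t\in I(v)\}$.

\begin{lemma}\label{lem:slice}
The set $S_h^t$ is the vertex set of a subpath $R_h[\alpha_h^t,\beta_h^t]$, possibly with one vertex, whose edges are exactly the lane items of time $t$ on $R_h$. A junction on $R_h$ that crosses $t-\frac12$ equals $\alpha_h^t$, and one that crosses $t+\frac12$ equals $\beta_h^t$.
\end{lemma}

\begin{proof}
Let $v$ be the first vertex of $R_h$ with $\max I(v)\ge t$. If $v=x$ then $t=0\in I(x)$; otherwise its predecessor $u$ has $\max I(u)\le t-1$, so $\min I(v)\le t$ by Lemma~\ref{lem:clock}(a). Thus $S_h^t\ne\emptyset$. If $u,v\in S_h^t$ with $u$ strictly before $v$, then $t\ge\min I(v)\ge\max I(u)+\kappa(R_h[u,v])\ge t$, so all edges of $R_h[u,v]$ are in $P$, and by (a) and (b) they all have time $t$, so that all vertices of $R_h[u,v]$ are in $S_h^t$. Conversely a lane item of time $t$ has both ends in $S_h^t$. If $t-\frac12\in I(z)$, then $t\in I(z)$ and $\min I(z)<t$, so no earlier vertex has $t$ in its interval, and $z=\alpha_h^t$. If $t+\frac12\in I(z)$, then $t\in I(z)$ and $\max I(z)>t$, so no later vertex has, and $z=\beta_h^t$.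
\end{proof}

Let $R_i$ be the lane containing the first edge of $P$. The other two lanes start with an edge of cost $1$, so $S_h^0=\{x\}$ for $h\ne i$. By Lemma~\ref{lem:clock}(c) no ear has time $0$, so the items of time $0$ lie on $R_i$; and a junction crossing $\frac12$ is some $\beta_h^0\ne x$, so $\frac12$ is simple with $R_i$ current. By the same argument at $y$, no ear has time $n$, the half-integer $n-\frac12$ is simple, and the items of time $n$ lie on the lane current there.

If $\tau$ is simple, all items of time below $\tau$ come on $P$ before all items of time above~$\tau$. So the simple half-integers cut $P$ into consecutive parts. For consecutive simple half-integers $t-\frac12$ and $t'+\frac12$, where $1\le t\le t'\le n-1$, the \emph{stretch} $P'$ is the subpath of $P$ from the junction crossing $t-\frac12$ to the junction crossing $t'+\frac12$. It consists of the items with time in $[t,t']$ and may be a single vertex. Put $W_h=R_h[\alpha_h^t,\beta_h^{t'}]$.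

\begin{lemma}\label{lem:stretch}
Let $R_i$ be current at $t-\frac12$. The stretch $P'$ has one of the following forms.
\begin{itemize}
\item[(M)] $t=t'$, and $P'$ is the concatenation $W_{i_0},g_1,W_{i_1},\dots,g_m,W_{i_m}$ with $0\le m\le2$, $i_0=i$ and distinct $i_0,\dots,i_m$, where each $W_{i_s}$ is traversed forward and $g_s$ is an ear. The lane $R_{i_m}$ is current at $t'+\frac12$.
\item[(Z)] With $\{i,k,l\}=\{1,2,3\}$, the path $P'$ runs forward along $W_i$, along an ear $e$ from $\beta_i^{t'}$ to $\beta_k^{t'}$, backward along $W_k$, along an ear $e'$ from $\alpha_k^t$ to $\alpha_l^t$, and forward along $W_l$ (Figure~\ref{fig:Z}). The lane $R_l$ is current at $t'+\frac12$.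
\end{itemize}
Each $W_h$ may consist of one vertex.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\foreach \y/\t in {2/i,1/k,0/l} { \draw[gray] (0,\y)--(8,\y); \node[left] at (0,\y) {$R_{\t}$}; }
\draw[line width=1.6pt,->] (1,2)--(3.7,2); \draw[line width=1.6pt] (3.5,2)--(6,2)--(6,1);
\draw[line width=1.6pt,->] (6,1)--(3.9,1); \draw[line width=1.6pt] (4.1,1)--(2,1)--(2,0);
\draw[line width=1.6pt,->] (2,0)--(4.7,0); \draw[line width=1.6pt] (4.5,0)--(7,0);
\foreach \a/\b in {1/2,6/2,6/1,2/1,2/0,7/0} \fill (\a,\b) circle (2.2pt);
\node[right] at (6,1.5) {$e$}; \node[left] at (2,0.5) {$e'$};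
\node[above] at (3.5,2) {$W_i$}; \node[above] at (4,1) {$W_k$}; \node[above] at (4.5,0) {$W_l$};
\end{tikzpicture}
\caption{A stretch of form (Z). The lanes run from left to right and the path $P$ is thick. The path $P$ traverses the ear $e$ before the ear $e'$, but on the lane $R_k$ the end of $e'$ comes first.}\label{fig:Z}
\end{figure}

\begin{proof}
For $t\le s<t'$ the half-integer $s+\frac12$ is triple, so each lane $R_h$ has a junction crossing it, and this junction is both $\beta_h^s$ and $\alpha_h^{s+1}$ by Lemma~\ref{lem:slice}. Hence $W_h$ is the concatenation of the paths on $S_h^t,\dots,S_h^{t'}$. Its edges are exactly the lane items of $P'$ on $R_h$, and each item of $P'$ has both ends in $W_1\cup W_2\cup W_3$. The $W_h$ are disjoint, since $1\le t\le t'\le n-1$ excludes $x$ and $y$. The path $P'$ starts at $\alpha_i^t$ and ends at $\beta_j^{t'}$, where $R_j$ is current at $t'+\frac12$.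

Each $W_h$ with an edge is a subpath of $P'$. As $P'$ starts at the first vertex of $W_i$, it first traverses $W_i$ forward. If it continues, the next item is not a lane item, all edges of $W_i$ being used, so it is an ear $g_1$, which leads to $W_k$ for some $k\ne i$ by Lemma~\ref{lem:clock}(c). It arrives at an end of $W_k$, because inner vertices of $W_k$ already have two edges of $P$, and then $P'$ traverses $W_k$. If it continues, it does so along an ear $g_2$, which leads to an end of the third path $W_l$ since all vertices of $W_i$ have been visited. It traverses $W_l$ and stops, as no vertex of $W_1\cup W_2\cup W_3$ is left. The last path visited is left at its last vertex $\beta_j^{t'}$, so it is traversed forward. If $t=t'$, this is form (M), unless there are two ears and $W_k$ has an edge and is traversed backward, which is form (Z).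

Let $t<t'$, and let $\tau$ be one of the triple half-integers $t+\frac12,\dots,t'-\frac12$. A junction crossing $\tau$ lies on $P'$: it meets an item of time below $\tau$, which either belongs to $P'$ or has time below $t$, and in the second case the junction crosses $t-\frac12$ and is the start of $P'$. So $P'$ visits all three lanes, and the three junctions lie on $W_i,W_k,W_l$, in this order along $P$. The three crossings go up, down, up. The ear $g_1$ lies between the first two junctions and $g_2$ between the last two, so $g_1$ has time above $\tau$ and $g_2$ has time below $\tau$. Taking $\tau=t'-\frac12$ and $\tau=t+\frac12$, we see that $g_1$ has time $t'$ and $g_2$ has time $t$. If $W_k$ had an edge and were traversed forward, then $t'\in I(\alpha_k^t)$ and $t\in I(\beta_k^{t'})$, so $\max I(\alpha_k^t)\ge t'>t\ge\min I(\beta_k^{t'})$, contrary to Lemma~\ref{lem:clock}(b). So $P'$ has form (Z).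
\end{proof}

\subsection{The order of the items}

Define a linear order $\prec$ on the items. First come the items of time $0$, then the stretches in their order along $P$, then the items of time $n$. Inside a stretch of form (Z), first comes $e'$, then all lane items in any order, then $e$; everywhere else the order is that of $P$.

\begin{lemma}\label{lem:order}
Let $g$ be an ear with an end $u$ on a lane $R$. Then $g\prec g'$ for every ear $g'$ with an end on $R$ strictly after $u$ and for every lane item $g'$ on $R[u,y]$, and $g'\prec g$ for every lane item $g'$ on $R[x,u]$.
\end{lemma}

\begin{proof}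
By Lemma~\ref{lem:clock}(b), in each case the item claimed to be earlier has time at most that of the other. If the two items are not in the same stretch, this decides their order, since there are no ears of time $0$ or $n$. In a stretch of form (M), the items meeting $R_{i_s}$ are, in the order of $P$, the ear $g_s$ at the first vertex of $W_{i_s}$, the edges of $W_{i_s}$, and the ear $g_{s+1}$ at its last vertex, as far as these exist; this agrees with the claim. In a stretch of form (Z), the ear $e'$ is attached at the first vertices of $W_k$ and $W_l$ and is first in $\prec$, while $e$ is attached at the last vertices of $W_i$ and $W_k$ and is last.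
\end{proof}

The ears are grouped into \emph{moves}. Each ear of a stretch of form (M) is an \emph{M-move}, and the pair $e',e$ of a stretch of form (Z) is a \emph{Z-move}. The \emph{entry ear} of a move is its last ear along $P$: the ear itself for an M-move, and $e'$ for a Z-move. Before the first move the \emph{current lane} is the lane on which $P$ starts, and after a move it is the lane on which the entry ear ends. By Lemma~\ref{lem:stretch} this agrees with the current lane at simple half-integers, and:
\begin{itemize}
\item[(P1)] the moves come in the same order along $P$ and in $\prec$, and the two ears of a Z-move come as $e,e'$ along $P$ and as $e',e$ in $\prec$;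
\item[(P2)] the first ear along $P$ of each move starts on the lane that is current before the move;
\item[(P3)] a lane item that is not between the two ears of a Z-move in $\prec$ lies on the lane that is current at its place in $\prec$.
\end{itemize}

\subsection{Switching}

A \emph{run} starts with one lane \emph{missing} and the other two \emph{present}, and goes through the items in the order $\prec$. At an ear with ends $u\in R_h$ and $u'\in R_{h'}$, if $R_{h'}$ is missing, the run may \emph{switch}: it \emph{leaves} $R_h$ at $u$ and \emph{enters} $R_{h'}$ at $u'$, and from then on $R_h$ is missing and $R_{h'}$ present. A run is \emph{admissible} if it never enters a lane at a vertex at which it has left that lane in an earlier switch. It \emph{covers} the ears at which it switches and the lane items whose lane is present at their place in $\prec$.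

\begin{lemma}\label{lem:run}
For every admissible run there is a cycle through $x$ and $y$ that contains all items covered by the run.
\end{lemma}

\begin{proof}
Regard a lane present at the start as entered at $x$, and a lane present at the end as left at $y$. On each lane $R$, entering and leaving alternate; let $u_1,u'_1,u_2,u'_2,\dots$ be the vertices where this happens, in the order of the run. By Lemma~\ref{lem:order} this sequence never moves backward along $R$, and by admissibility $u_{s+1}\ne u'_s$. So the \emph{portions} $R[u_s,u'_s]$ are pairwise disjoint, and portions on different lanes can share only $x$ and $y$. Only the two initial portions contain $x$ and only the two final ones contain $y$, since ears end at inner vertices of lanes. Starting from an initial portion, follow the ear by which it is left to the portion which that ear enters, and so on until $y$ is reached. The two routes so obtained use every portion and every ear of a switch exactly once. The interiors of the ears are disjoint from each other and from the lanes. Hence the routes are internally disjoint $x$--$y$ paths, and since $xy\notin E(G)$ they form a cycle. If $R$ is present at the place of a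 lane item $f$ on $R$, between entering at $u_s$ and leaving at $u'_s$, then by Lemma~\ref{lem:order} the item $f$ is neither on $R[x,u_s]$ nor on $R[u'_s,y]$, so it lies on the portion $R[u_s,u'_s]$.
\end{proof}

An end $u$ of an ear $g$ is a junction and meets exactly one other item: the predecessor of $g$ on $P$ if $g$ starts at $u$, the successor if $g$ ends at $u$. So entering a lane at $u$ through $g$ violates admissibility only if this other item is an ear $g'\prec g$ through which the run has left the lane. This suggests the following bookkeeping. At a moment before or after a move, a run in which the current lane is missing is \emph{blocked} if it left this lane through the entry ear of the preceding move, and \emph{free} otherwise.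

\subsection{Ten runs}

We conduct ten runs simultaneously and maintain, before and after each move:
\begin{quote}
(Inv) the current lane is missing in exactly two runs, at least one of which is free, and each of the other two lanes is missing in exactly four runs.
\end{quote}
We choose the initially missing lanes according to these numbers; no run is blocked. Runs not mentioned below do not switch.

\emph{M-move.} Let the ear $g$ lead along $P$ from $u$ on the current lane $R_i$ to $u'$ on $R_k$, and let $R_l$ be the third lane. Three of the four runs missing $R_k$ leave $R_i$ and enter $R_k$, and one free run missing $R_i$ leaves $R_k$ and enters $R_i$. So four runs cover $g$. Afterwards $R_i$ is missing in $2-1+3=4$ runs, $R_l$ in $4$ runs, and the new current lane $R_k$ in $4-3+1=2$ runs, of which the one that did not switch is free. Thus (Inv) holds. Entering $R_k$ at $u'$ is admissible: if the successor of $g$ on $P$ is an ear, it belongs to the next move and follows $g$ in $\prec$ by (P1). Entering $R_i$ at $u$ is admissible: if the predecessor of $g$ is an ear, it is the entry ear of the preceding move, and the run is free.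

\emph{Z-move.} Use the notation of Lemma~\ref{lem:stretch}, with $R_i$ current before the move. At $e'$, three of the four runs missing $R_l$ leave $R_k$ and enter $R_l$, and one of the four runs missing $R_k$ leaves $R_l$ and enters $R_k$. At $e$, the other three runs that missed $R_k$ before the move leave $R_i$ and enter $R_k$, and one run that missed $R_i$ and was free before the move leaves $R_k$ and enters $R_i$. The numbers of runs in which the lanes are missing are as follows.
\[
\begin{array}{l|ccc}
 & R_i & R_k & R_l\\ \hline
\text{before } e' & 2 & 4 & 4\\
\text{between } e' \text{ and } e & 2 & 4-1+3=6 & 4-3+1=2\\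
\text{after } e & 2-1+3=4 & 6-3+1=4 & 2
\end{array}
\]
Each of $e',e$ is covered by four runs, and each lane item between them by at least $10-6=4$ runs. Of the two runs missing the new current lane $R_l$, one did not switch at $e'$ and is free. Thus (Inv) holds. There are four kinds of entering to check.
\begin{itemize}
\item $R_l$ through $e'$: if the successor of $e'$ on $P$ is an ear, it belongs to the next move and follows $e'$ in $\prec$.
\item $R_k$ through $e'$: if the predecessor of $e'$ on $P$ is an ear, it is $e$, and $e'\prec e$.
\item $R_k$ through $e$: if the successor of $e$ on $P$ is an ear, it is $e'$, and the runs concerned did not switch at $e'$.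
\item $R_i$ through $e$: if the predecessor of $e$ on $P$ is an ear, it is the entry ear of the preceding move, and the run concerned was free.
\end{itemize}

By (P2) every move has one of these two forms, so all ten runs are defined and admissible. By (P3) and (Inv), each lane item that is not between the ears of a Z-move is covered by eight runs. So every item is covered by at least four runs, and Lemma~\ref{lem:run} gives ten cycles through $x$ and $y$ such that every edge of $P$ lies on at least four of them. This proves Theorem~\ref{thm:lower}. \qed

\begin{remark}
In a Z-move the count of four is attained exactly at $e$, at $e'$ and at the lane items of the path $W_k$ that $P$ traverses backward. With the rows of Figure~\ref{fig:frame} as lanes, each period $e_j,f_j,e'_j$ of $P_N$ has the shape of Figure~\ref{fig:Z}, with $e=e_j$, $W_k=f_j$, $e'=e'_j$ and with $W_i$, $W_l$ reduced to the vertices $v_j$, $v_{j+1}$. All the weight of $P_N$ thus sits on the three parts where the argument has no slack.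
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL}
Bondy and Locke, Discrete Math.\ 33 (1981).

\bibitem{HC}
\emph{Hamilton Cycles, Paths and Spanning Trees in a Graph},
\texttt{http://iroha.scitech.lib.keio.ac.jp:8080/\allowbreak sigma/\allowbreak bitstream/\allowbreak handle/\allowbreak 10721/\allowbreak 2297/\allowbreak document.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
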